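\title{Decision tree size in terms of DNF and CNF size}

\begin{abstract}
Let $f$ be a non-constant Boolean function whose smallest DNF has $a$ terms and whose smallest CNF has $b$ clauses, and let $N=a+b$. We prove that $f$ is computed by a decision tree with at most $2^{(2\ln 2)\log^2 N}$ leaves, whatever the number of variables, and more precisely with $2^{O((1+\log a)(1+\log b))}$ leaves. The second bound is optimal up to the constant in the exponent over the whole range of the two parameters. The upper bounds come from an averaging argument under a product distribution whose biases are ratios of optimal tree sizes. The lower bounds use complex weights on the cube and a random restriction.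
\end{abstract}

\section{The question and the results}

Let $f:\{0,1\}^n\to\{0,1\}$. A \emph{literal} is a variable $x$ or its negation $\neg x$. A \emph{term} is a set of literals, read as their conjunction, that contains no pair $x,\neg x$; its \emph{width} is its number of literals, and the empty term is the constant $1$. A DNF is a disjunction of terms (a contradictory conjunction can be deleted from a DNF, so nothing is lost by excluding it), and $\operatorname{dnf}(f)$ is the least number of terms in a DNF representing $f$. A CNF is a conjunction of clauses, that is, of disjunctions of literals, and $\operatorname{cnf}(f)$ is the least number of clauses in a CNF representing $f$. By De Morgan's laws $\operatorname{cnf}(f)=\operatorname{dnf}(\neg f)$.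

A \emph{decision tree} is a rooted binary tree whose inner nodes are labeled by variables, whose leaves are labeled by $0$ or $1$, and in which the two edges leaving an inner node are labeled by the answers $0$ and $1$. An input determines a path from the root to a leaf, and the tree computes $f$ if the label of that leaf is always the value of $f$. The \emph{size} of a tree is its number of leaves, and $L(f)$ is the least size of a tree computing $f$. Our trees never query a variable twice on a path: a repeated query can be replaced by the subtree for the answer already known, which does not increase the size. The inputs reaching a given leaf are then exactly those satisfying one term, which records the answers on the path.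

A term of a DNF for $f$ certifies that $f=1$, and $\operatorname{dnf}(f)$ is also called the nondeterministic decision tree size of $f$. The quantity
\[
N=\operatorname{dnf}(f)+\operatorname{dnf}(\neg f)
\]
counts the subcubes needed to cover $\{0,1\}^n$ so that $f$ is constant on each. The leaves of a tree give such a cover: the terms of the $1$-leaves form a DNF for $f$ and those of the $0$-leaves a DNF for $\neg f$. Hence $N\le L(f)$. The cover given by a tree is special, since its subcubes are disjoint and arise by recursive splitting along coordinates, and the question is how much this structure costs.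

\begin{example}\label{ex:small}
A tree for a function that depends on $j$ variables has at least $j$ inner nodes, hence at least $j+1$ leaves. For $\mathrm{OR}_m=x_1\vee\dots\vee x_m$ this gives $L=m+1$, attained by querying the variables in order until the first answer $1$. Here $\operatorname{cnf}=1$, and $\operatorname{dnf}=m$ because a term implying $\mathrm{OR}_m$ contains a positive literal and so accepts at most one of the $m$ unit vectors. Thus $L=N$.

For $F_1=(x_1\vee x_2)\wedge(x_3\vee x_4)$ there are a CNF with $2$ clauses and a DNF with the $4$ terms $x_ix_j$, $i\in\{1,2\}$, $j\in\{3,4\}$, so $N\le6$. By symmetry an optimal tree may be taken to query $x_1$ first. Its subtrees compute $x_3\vee x_4$ and $x_2\wedge(x_3\vee x_4)$, whose optimal sizes are $3$ and $4$ by the count above. Thus $L(F_1)=7>N$.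
\end{example}

The gap can be superpolynomial: it is quoted in \cite{bfc} that there are explicit functions with $L(f)=2^{\Omega(\log^2N)}$. Open Problem~1.1 of \cite{bfc} asks whether this is the largest possible gap:
\begin{quote}
Is there an absolute constant $c>0$ such that $L(f)\le2^{c\log^2N}$ for every $n$ and every non-constant $f:\{0,1\}^n\to\{0,1\}$?
\end{quote}
The answer is yes, with $c=2\ln2$. Throughout, $\log=\log_2$, and $H_m=\sum_{i=1}^m1/i$ with $H_0=0$; comparison with $\int dx/x$ gives $\ln m\le H_m\le1+\ln m$ for $m\ge1$. In the first two theorems $f$ is non-constant, $a=\operatorname{dnf}(f)\ge1$, $b=\operatorname{dnf}(\neg f)\ge1$ and $N=a+b$.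

\begin{theorem}\label{thm:one}
$L(f)\le N^{H_a+H_b-1}$. Consequently $L(f)\le2^{(2\ln2)\log^2N}$.
\end{theorem}

This bound is wasteful when one parameter is small: for $b=1$ it reads $(a+1)^{H_a}$, while $f$ is then a single clause and $L(f)=a+1$. The second theorem treats the two parameters separately.

\begin{theorem}\label{thm:two}
$\ln L(f)\le H_aH_b+\ln2\,(H_a+H_b-1)\le(1+\ln2)(1+\ln a)(1+\ln b)$. In particular $\log L(f)\le(\ln2+o(1))\log^2N$ as $N\to\infty$.
\end{theorem}

If $a\le2^\alpha$ and $b\le2^\beta$ with $\alpha,\beta\ge1$, Theorem~\ref{thm:two} gives $\ln L(f)\le(1+\ln2)^3\alpha\beta$. The third theorem shows that this cannot be improved by more than a constant factor, for any ratio of $\alpha$ to $\beta$.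

\begin{theorem}\label{thm:three}
\begin{enumerate}
\item[(a)] There are explicit functions $f$ with $N\to\infty$ and $\log L(f)\ge\frac5{64}\log^2N$.
\item[(b)] For all reals $\alpha\ge\beta\ge1$ there is a non-constant $f$ with $\operatorname{dnf}(f)\le2^\alpha$, $\operatorname{cnf}(f)\le2^\beta$ and $L(f)\ge2^{\alpha\beta/640}$. Replacing $f$ by $\neg f$ gives the same with the roles of $\operatorname{dnf}$ and $\operatorname{cnf}$ exchanged.
\end{enumerate}
\end{theorem}

We do not claim that the constants $2\ln2$ and $\ln2+o(1)$ are optimal.

\section{Covers, and what counting under the uniform distribution loses}\label{sec:uniform}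

A \emph{cover} of $g$ is a finite list of terms whose disjunction is $g$; repetitions are allowed, and the constant $0$ has only the empty list as a cover. Let $A$ be a cover of $f$ and $B$ a cover of $\neg f$. The upper bounds use two properties of the pair.
\begin{description}
\item[Covering.] Every input satisfies some term of $A$ or of $B$. In particular $|A|+|B|\ge1$.
\item[Conflict.] For all $T\in A$ and $S\in B$ there is a literal $\ell\in T$ with $\neg\ell\in S$. Otherwise $T\cup S$ would be a term, and an input satisfying it would have $f=1$ and $f=0$.
\end{description}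
For a literal $\ell$, let $f|_{\ell=1}$ and $f|_{\ell=0}$ be the functions of the other $n-1$ variables obtained by making $\ell$ true or false. Deleting from $A$ and $B$ the terms that contain $\neg\ell$, and removing $\ell$ from the remaining terms, gives covers of $f|_{\ell=1}$ and $\neg f|_{\ell=1}$. We call them the \emph{restricted covers}, and say that $\ell$ \emph{kills} the deleted terms.

Why should the exponent be $\log^2N$? Suppose that all terms of $A$ have width at most $s$ and all terms of $B$ width at most $t$. If $f$ is not constant, query all variables of some $T\in A$. By conflict every term of $B$ contains one of them, so whatever the answers, every term of $B$ is killed or shortened. After at most $t$ such rounds the cover of $\neg f$ is empty or contains the empty term, and the function is constant. This tree has depth at most $st$ and size at most $2^{st}$, which is $2^{O(\log^2N)}$ if all widths are $O(\log N)$.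

Few terms need not be short terms, however: the cover of $\neg\mathrm{OR}_m$ is a single term of width $m=N-1$. What covering does give is one short term. A term $T$ accepts a $2^{-|T|}$ fraction of the inputs, so with $N=|A|+|B|$ some term has width at most $\log N$. If it lies in $A$, then by conflict one of its literals $\ell$ kills at least a $1/\log N$ fraction of $B$; if it lies in $B$, one of its literals kills such a fraction of $A$. Query the variable of $\ell$, call the branch $\ell=1$ \emph{good}, and recurse on both sides with the restricted covers. A good step multiplies $|A|\,|B|\le N^2$ by at most $1-1/\log N\le e^{-1/\log N}$, and this product is at least $1$ while the function is non-constant, so a path has at most $r=\lfloor1+2\ln N\log N\rfloor$ good steps. On the other branch we know only that a variable has disappeared. A leaf is determined by the set of depths at which its path makes good steps, a subset of $\{1,\dots,n\}$ of size at most $r$, so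
\[
L(f)\le(n+1)^{r}=2^{O(\log(n+1)\,\log^2N)}.
\]
The number of variables on which $f$ depends is at most $|A|\,|B|$: if $f(u)=1$, $f(v)=0$ and $u,v$ differ only in $x$, then terms $T\in A$, $S\in B$ accepting $u$ and $v$ conflict in $x$ and in no other variable, so the pair $(T,S)$ determines $x$. The argument therefore yields $2^{O(\log^3N)}$. It loses a logarithm in the exponent because every good step is charged a factor about $n$, although it may kill only a $1/\log N$ fraction of a cover. To remove the loss, the charge for a step must be proportional to the fraction killed.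

\section{The cost of a literal}

We stop building the tree from both branches and compare $L(f)$ with the size for one branch only. For each literal $\ell$ put
\[
q_\ell=\frac{L(f|_{\ell=1})}{L(f|_{\ell=1})+L(f|_{\ell=0})}\in(0,1),\qquad c_\ell=\ln\frac1{q_\ell}>0 .
\]
Querying the variable of $\ell$ first and continuing with optimal trees gives $L(f)\le L(f|_{\ell=1})+L(f|_{\ell=0})=L(f|_{\ell=1})/q_\ell$, that is,
\begin{equation}\label{eq:cost}
\ln L(f)\le\ln L(f|_{\ell=1})+c_\ell .
\end{equation}
So $c_\ell$ is the \emph{cost} of passing from $f$ to $f|_{\ell=1}$ and forgetting the other branch. We need a literal whose cost is at most $\ln N$ times the fraction of a cover that it kills. Section~\ref{sec:uniform} found a term of small width; what matters now is a term of small total cost $\sum_{\ell\in T}c_\ell$. Since $q_\ell+q_{\neg\ell}=1$, there is a product distribution $\mu$ on $\{0,1\}^n$ under which each literal $\ell$ is true with probability $q_\ell$: each variable $x$ equals $1$ with probability $q_x$, independently. The literals of a term involve distinct variables, so the probability that $T$ is satisfied is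
\begin{equation}\label{eq:mu}
\mu(T)=\prod_{\ell\in T}q_\ell=\exp\Bigl(-\sum_{\ell\in T}c_\ell\Bigr).
\end{equation}
A term of large measure is a term of small total cost, and covering produces such a term under $\mu$ as it did under the uniform distribution.

\begin{example}\label{ex:cost}
Let $f=\mathrm{OR}_m$, $m\ge2$, with $A=(x_1,\dots,x_m)$, $B=(S)$, $S=\neg x_1\cdots\neg x_m$, and $N=m+1$. The restrictions at $x_i$ are the constant $1$ and $\mathrm{OR}_{m-1}$, of sizes $1$ and $m$, so $q_{x_i}=\frac1{m+1}$ and $q_{\neg x_i}=\frac m{m+1}$. The term $x_1$ has width $1$ but cost $\ln N$; this is affordable, because the literal $x_1$ kills all of $B$. The term $S$ has width $m$ but total cost $m\ln(1+\frac1m)<1<\ln N$; each literal $\neg x_i$ kills a $\frac1m$ fraction of $A$ at cost below $\frac1m\ln N$. Width misjudges both terms. Following $\neg x_m,\neg x_{m-1},\dots$ kills the fractions $\frac1m,\frac1{m-1},\dots$ of what is left of $A$, and their sum is the harmonic number $H_m$.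

For $f=F_1$, Example~\ref{ex:small} gives $q_{x_i}=\frac37$ for all $i$. With the four terms $x_ix_j$ as $A$ and $B=(\neg x_1\neg x_2,\ \neg x_3\neg x_4)$, the term $T=x_1x_3$ has $\mu(T)=\frac9{49}\ge\frac16$, so its total cost is at most $\ln6$. The two literals of $T$ share this cost equally, and each kills half of $B$: the cost $\ln\frac73$ is at most $\frac12\ln6$.
\end{example}

In general the literals of a cheap term have different costs and kill different fractions, and averaging selects one with a good ratio. A parameter $\lambda$ sets how the total measure is split between $A$ and $B$.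

\begin{lemma}\label{lem:key}
Let $f$ be non-constant, let $A$ be a cover of $f$ and $B$ a cover of $\neg f$, with $|A|=a\ge1$, $|B|=b\ge1$, and let $\lambda\in(0,1)$. Then there is a literal $\ell$ such that one of the following holds.
\begin{enumerate}
\item[(i)] $\ell$ kills exactly $k\ge1$ terms of $B$, and $\ln L(f)\le\ln L(f|_{\ell=1})+\frac kb\ln\frac a\lambda$.
\item[(ii)] $\ell$ kills exactly $k\ge1$ terms of $A$, and $\ln L(f)\le\ln L(f|_{\ell=1})+\frac ka\ln\frac b{1-\lambda}$.
\end{enumerate}
\end{lemma}

\begin{proof}
By covering, $\sum_{T\in A}\mu(T)+\sum_{T\in B}\mu(T)\ge1$, so the first sum is at least $\lambda$ or the second is at least $1-\lambda$. Hence some $T\in A$ has $\mu(T)\ge\lambda/a$, or some $T\in B$ has $\mu(T)\ge(1-\lambda)/b$.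

In the first case \eqref{eq:mu} gives $\sum_{\ell\in T}c_\ell\le\ln(a/\lambda)$. Let $k_\ell$ be the number of terms of $B$ containing $\neg\ell$. By conflict every term of $B$ is counted by some $k_\ell$ with $\ell\in T$, so $\sum_{\ell\in T}k_\ell\ge b$; as $b\ge1$, the term $T$ is not empty. If $c_\ell>\frac{k_\ell}b\ln\frac a\lambda$ held for all $\ell\in T$, then summing and using $\ln\frac a\lambda>0$ would give $\sum_{\ell\in T}c_\ell>\ln\frac a\lambda$, a contradiction. So some $\ell\in T$ has $c_\ell\le\frac{k_\ell}b\ln\frac a\lambda$, and $k_\ell\ge1$ because $c_\ell>0$. Now \eqref{eq:cost} gives (i).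

In the second case apply the same argument with $(A,a,\lambda)$ and $(B,b,1-\lambda)$ exchanged; it uses only \eqref{eq:cost}, \eqref{eq:mu} and conflict, which are symmetric in $A$ and $B$. This gives (ii).
\end{proof}

The number of variables does not appear in Lemma~\ref{lem:key}. Both covers are needed: without $B$ neither covering nor conflict is available, and Example~\ref{ex:dnfonly} shows that $L(f)$ can be exponential in $\operatorname{dnf}(f)$.

\section{The upper bounds}

Iterating Lemma~\ref{lem:key} follows a single path of restrictions down to a constant function. The costs along the path are added by means of a potential that depends only on the sizes of the two covers.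

\begin{proposition}\label{prop:potential}
Let $N\ge2$, and let $P(a,b)\ge0$ be defined for integers $a,b\ge0$ with $1\le a+b\le N$ and non-decreasing in each argument. Suppose that for all $a,b\ge1$ with $a+b\le N$ there is $\lambda\in(0,1)$ such that
\begin{align}
P(a,b)-P(a,b-k)&\ge\tfrac kb\ln\tfrac a\lambda &&(1\le k\le b),\label{eq:dropb}\\
P(a,b)-P(a-k,b)&\ge\tfrac ka\ln\tfrac b{1-\lambda} &&(1\le k\le a).\label{eq:dropa}
\end{align}
Then $\ln L(f)\le P(|A|,|B|)$ for every Boolean function $f$ and all covers $A$ of $f$ and $B$ of $\neg f$ with $|A|+|B|\le N$.
\end{proposition}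

\begin{proof}
Induction on the number $n$ of variables. Let $a=|A|$, $b=|B|$; by covering, $a+b\ge1$. If $f$ is constant, in particular if $n=0$, then $\ln L(f)=0\le P(a,b)$. Otherwise $a,b\ge1$; apply Lemma~\ref{lem:key} with the $\lambda$ belonging to $(a,b)$. In case (i) the restricted covers have sizes $a'\le a$ and $b-k$, so induction, monotonicity and \eqref{eq:dropb} give
\[
\ln L(f)\le P(a',b-k)+\tfrac kb\ln\tfrac a\lambda\le P(a,b-k)+\tfrac kb\ln\tfrac a\lambda\le P(a,b).
\]
In case (ii) the sizes are $a-k$ and $b'\le b$, and $\ln L(f)\le P(a-k,b)+\frac ka\ln\frac b{1-\lambda}\le P(a,b)$ by \eqref{eq:dropa}.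
\end{proof}

The statement is about arbitrary covers because restricted covers need not be minimal. A potential must drop in proportion to $k/b$ when $b$ is replaced by $b-k$. Harmonic numbers do this, with equality for $k=1$: for $1\le k\le b$,
\begin{equation}\label{eq:harm}
H_b-H_{b-k}=\sum_{i=b-k+1}^b\frac1i\ \ge\ \frac kb .
\end{equation}
By covering the pair $(0,0)$ never occurs, so a potential may be normalized to vanish at $(1,0)$ and $(0,1)$; this is the origin of the $-1$ in both theorems.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $P(a,b)=(H_a+H_b-1)\ln N$. It is non-decreasing in each argument, and non-negative since $H_a+H_b\ge1$ for $a+b\ge1$. Take $\lambda=a/(a+b)$, which makes the two logarithms equal: $\frac a\lambda=\frac b{1-\lambda}=a+b\le N$. By \eqref{eq:harm}, $P(a,b)-P(a,b-k)=(H_b-H_{b-k})\ln N\ge\frac kb\ln\frac a\lambda$, which is \eqref{eq:dropb}, and $P(a,b)-P(a-k,b)=(H_a-H_{a-k})\ln N\ge\frac ka\ln\frac b{1-\lambda}$, which is \eqref{eq:dropa}. Proposition~\ref{prop:potential}, applied to minimum DNFs of $f$ and $\neg f$, gives $L(f)\le N^{H_a+H_b-1}$. Since $ab\le N^2/4$ and $1<2\ln2$,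
\[
H_a+H_b-1\le1+\ln(ab)\le1-2\ln2+2\ln N\le2\ln N=(2\ln2)\log N,
\]
and therefore $\log L(f)\le(2\ln2)\log^2N$.
\end{proof}

The loss in this proof comes from bounding both logarithms by $\ln N$. With $\lambda=\frac12$ they are $\ln(2a)$ and $\ln(2b)$: killing terms of $B$ is charged at a rate that depends only on $a$, and conversely. Since $\ln(2a)\le H_a+\ln2$, the product $(H_a+\ln2)(H_b+\ln2)$ has the required drops, and subtracting its value at $(1,0)$ gives the potential below.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $P(a,b)=H_aH_b+\ln2\,(H_a+H_b-1)$, which is non-negative for $a+b\ge1$ and non-decreasing in each argument, and let $\lambda=\frac12$. By \eqref{eq:harm},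
\[
P(a,b)-P(a,b-k)=(H_a+\ln2)(H_b-H_{b-k})\ge\tfrac kb\ln(2a),
\]
which is \eqref{eq:dropb}; since $P(a,b)=P(b,a)$ and $\lambda=1-\lambda$, exchanging $a$ and $b$ gives \eqref{eq:dropa}. Proposition~\ref{prop:potential} with minimum DNFs gives the first inequality. The second follows from $H_aH_b\le(1+\ln a)(1+\ln b)$ and $H_a+H_b-1\le1+\ln a+\ln b\le(1+\ln a)(1+\ln b)$. Finally $a,b\le N$ gives
\[
\ln L(f)\le(1+\ln N)^2+\ln2\,(1+2\ln N)=(1+o(1))\ln^2N,
\]
and dividing by $\ln2$, with $\ln^2N=(\ln2)^2\log^2N$, gives $\log L(f)\le(\ln2+o(1))\log^2N$.
\end{proof}

\section{Complex weights and the balanced lower bound}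

A lower bound for $L$ that is much larger than $N$ has to use something that the leaves of a tree have and a cover lacks. We use disjointness: $g$ is the \emph{sum} of the indicators of the $1$-leaves of a tree computing it. If $\Phi$ is a linear functional of modulus at most $1$ on the indicator of every subcube, then $L(g)\ge|\Phi(g)|$. Try $\Phi(g)=\sum_xg(x)\prod_jw(x_j)$. On a subcube, $\Phi$ is a product with a factor $w(1)$ or $w(0)$ for each fixed coordinate and $w(0)+w(1)$ for each free one. If $w(0)+w(1)=1$ and $w(0),w(1)\in[0,1]$, then $\Phi(g)$ is a probability and the bound is empty. Complex weights leave more room, and the extreme choice $|w(0)|=|w(1)|=1$, $w(0)+w(1)=1$ forces $w(1)=e^{\pm i\pi/3}$. So let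
\[
\omega=e^{i\pi/3},\qquad w(1)=\omega,\quad w(0)=\bar\omega=1-\omega,\qquad\Phi(g)=\sum_{x\in\{0,1\}^n}g(x)\prod_{j=1}^nw(x_j).
\]

\begin{lemma}\label{lem:phi}
$L(g)\ge|\Phi(g)|$ for every Boolean function $g$. Moreover $\Phi(\neg g)=1-\Phi(g)$, and if $g,h$ are functions of disjoint sets of variables, then $\Phi(g\wedge h)=\Phi(g)\Phi(h)$ and $\Phi(g\vee h)=1-(1-\Phi(g))(1-\Phi(h))$.
\end{lemma}

\begin{proof}
On the indicator of a subcube $\Phi$ is a product of factors from $\{\omega,\bar\omega,1\}$ and has modulus $1$; by linearity and the triangle inequality, $|\Phi(g)|$ is at most the number of $1$-leaves of any tree for $g$. Next, $\Phi(1)=(\omega+\bar\omega)^n=1$ and $\neg g=1-g$. For disjoint variables the sum defining $\Phi(gh)$ factors, and $g\vee h=\neg(\neg g\wedge\neg h)$.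
\end{proof}

\begin{example}\label{ex:dnfonly}
Let $g=x_1y_1\vee\dots\vee x_my_m$, so $\operatorname{dnf}(g)\le m$. Then $\Phi(g)=1-(1-\omega^2)^m$ and $|1-\omega^2|=|\frac32-\frac{\sqrt3}2i|=\sqrt3$, so $L(g)\ge3^{m/2}-1$.
\end{example}

To keep the CNF small as well, alternate the two connectives. Let $F_0=x$ and
\[
F_{t+1}=\bigl(F_t^{(1)}\vee F_t^{(2)}\bigr)\wedge\bigl(F_t^{(3)}\vee F_t^{(4)}\bigr),
\]
where the $F_t^{(i)}$ are copies of $F_t$ on disjoint sets of variables. Then $F_t$ has $n=4^t$ variables. The next two lemmas show that its DNF and CNF sizes are $2^{O(\sqrt n)}$ while $L(F_t)=2^{\Omega(n)}$.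

\begin{lemma}\label{lem:sizes}
$F_t$ has a DNF with $a_t=2^{2(2^t-1)}$ terms, each of width $2^t$, and a CNF with $b_t=2^{2^t-1}$ clauses; both contain positive literals only.
\end{lemma}

\begin{proof}
For $t=0$ both are $x$, and $a_0=b_0=1$. The disjunction of two copies of the DNF for $F_t$ is a DNF with $2a_t$ terms of width $2^t$; distributing the conjunction of two such DNFs on disjoint variables gives $(2a_t)^2$ terms of width $2^{t+1}$, and $2(1+2(2^t-1))=2(2^{t+1}-1)$. Distributing the disjunction of two copies of the CNF gives $b_t^2$ clauses, the conjunction of two such CNFs has $2b_t^2$ clauses, and $1+2(2^t-1)=2^{t+1}-1$.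
\end{proof}

\begin{lemma}\label{lem:Ft}
$L(F_t)\ge2^{5n/16}$, where $n=4^t$.
\end{lemma}

\begin{proof}
Let $s_t=\Phi(F_t)$. By Lemma~\ref{lem:phi} and $1-(1-s)^2=s(2-s)$,
\[
s_0=\omega,\qquad s_{t+1}=s_t^2\,(2-s_t)^2 .
\]
Since $2-\omega=\frac32-\frac{\sqrt3}2i=\sqrt3\,e^{-i\pi/6}$, we get $s_1=e^{2i\pi/3}\cdot3e^{-i\pi/3}=3e^{i\pi/3}=\frac32+\frac{3\sqrt3}2i$. Then $|2-s_1|^2=\frac14+\frac{27}4=7$, so $|s_2|=9\cdot7=63$. If $|s_t|\ge4$, then $|2-s_t|\ge|s_t|-2\ge|s_t|/2$, so $|s_{t+1}|\ge|s_t|^4/4\ge4$; in terms of $u_t=|s_t|/4^{1/3}$ this says $u_{t+1}\ge u_t^4$. As $4^{1/3}<1.6$, we have $u_2>63/1.6>32$, and for $t\ge2$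
\[
L(F_t)\ge|s_t|\ge u_t\ge32^{4^{t-2}}=2^{5\cdot4^t/16}.
\]
For $t=1$ we have $L(F_1)\ge|s_1|=3\ge2^{5/4}$, and for $t=0$ we have $L(F_0)=2\ge2^{5/16}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}(a)]
Take $f=F_t$ and let $v=2^{2^t}\ge2$. By Lemma~\ref{lem:sizes}, $N\le v^2/4+v/2\le v^2$, so $\log N\le2\cdot2^t$. By Lemma~\ref{lem:Ft},
\[
\log L(F_t)\ge\tfrac5{16}4^t=\tfrac5{64}(2\cdot2^t)^2\ge\tfrac5{64}\log^2N .
\]
Since $L(F_t)\to\infty$ and Theorem~\ref{thm:one} bounds $L(F_t)$ in terms of $N$, also $N\to\infty$.
\end{proof}

\section{Composition with OR and the unbalanced lower bound}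

The bounds of Lemma~\ref{lem:sizes} have logarithms of the same order $2^t$. For part (b) we must spend a larger budget of terms without adding clauses. Substituting a disjunction for each variable does this. For $m\ge1$ let $G_{t,m}$ be obtained from $F_t$ by replacing each $x_j$ with $y_{j,1}\vee\dots\vee y_{j,m}$; the variables $y_{j,1},\dots,y_{j,m}$ form the $j$th \emph{block}. A positive clause stays a clause under the substitution, and a positive term of width $2^t$ expands into $m^{2^t}$ terms, so Lemma~\ref{lem:sizes} gives
\begin{equation}\label{eq:Gsizes}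
\log\operatorname{cnf}(G_{t,m})\le2^t-1,\qquad\log\operatorname{dnf}(G_{t,m})\le2(2^t-1)+2^t\log m .
\end{equation}
Positivity is needed here: a literal $\neg x_j$ in a clause would become a conjunction.

The functional $\Phi$ does not see the gain in tree size: $\Phi(\mathrm{OR}_m)=1-\bar\omega^m$ vanishes when $6\mid m$, and then the recursion for $s_t$ gives $\Phi(G_{t,m})=0$. We argue differently. To learn that $x_j=1$, a tree must find a $1$ among the $m$ positions of block $j$, so each answer $1$ should cost a factor $m$ in size. We first show that trees for $F_t$ need many answers $1$ on some path.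

\begin{lemma}\label{lem:ones}
Every tree for $F_t$ has a leaf whose path contains more than $n/20$ answers $1$, where $n=4^t$.
\end{lemma}

\begin{proof}
Map each leaf to the input that is $1$ at the variables answered $1$ on its path and $0$ elsewhere. This input reaches the leaf, so the map is injective, and the number of leaves with at most $\delta n$ answers $1$ is at most $\sum_{i\le\delta n}\binom ni$. For $0<\delta\le\frac12$ this sum is at most $2^{h(\delta)n}$, where $h(\delta)=-\delta\log\delta-(1-\delta)\log(1-\delta)$ is the binary entropy: $\delta^i(1-\delta)^{n-i}$ is non-increasing in $i$, so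
\[
1\ge\sum_{i\le\delta n}\binom ni\delta^i(1-\delta)^{n-i}\ge2^{-h(\delta)n}\sum_{i\le\delta n}\binom ni .
\]
For $\delta=\frac1{20}$, use $\log20<4.5$ and $19\log(1+\frac1{19})\le\frac1{\ln2}<1.5$ to get $h(\frac1{20})<\frac6{20}<\frac5{16}$. By Lemma~\ref{lem:Ft} the tree has more than $2^{h(1/20)n}$ leaves.
\end{proof}

\begin{lemma}\label{lem:G}
$L(G_{t,m})\ge m^{n/20}$, where $n=4^t$.
\end{lemma}

\begin{proof}
Let $\mathcal T$ be an optimal tree for $G_{t,m}$. For a choice of indices $i_1,\dots,i_n\in\{1,\dots,m\}$, fix $y_{j,i}=0$ for $i\ne i_j$ and rename $y_{j,i_j}$ as $x_j$. This turns $G_{t,m}$ into $F_t$. Replacing each query to a fixed variable by the subtree for the answer $0$ turns $\mathcal T$ into a tree for $F_t$. Its leaves are the leaves of $\mathcal T$ on whose path no fixed variable is answered $1$; call these \emph{surviving}. Only answers $0$ are removed from the path of a surviving leaf, so its number of answers $1$ is unchanged. By Lemma~\ref{lem:ones}, for every choice of indices some leaf of $\mathcal T$ with more than $n/20$ answers $1$ survives.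

Now choose the indices uniformly and independently, and consider a leaf with $r$ answers $1$. It survives only if $i_j=i$ for each variable $y_{j,i}$ answered $1$ on its path. If two such variables lie in one block this is impossible; otherwise $r$ of the indices are prescribed, an event of probability $m^{-r}$. A union bound over the leaves with $r>n/20$ gives $1\le L(G_{t,m})\,m^{-n/20}$.
\end{proof}

By \eqref{eq:Gsizes} and Lemma~\ref{lem:G}, the logarithms of $\operatorname{cnf}$ and $\operatorname{dnf}$ are at most about $2^t$ and $2^t(2+\log m)$, and $\log L$ is at least $4^t\log m/20$. It remains to take $2^t$ of order $\beta$ and $\log m$ of order $\alpha/\beta$.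

\begin{proof}[Proof of Theorem~\ref{thm:three}(b)]
\emph{Case $\beta\ge4$.} Let $t=\lfloor\log(\beta/4)\rfloor\ge0$, so that $\beta/8<2^t\le\beta/4\le\alpha/4$. Let $y=2^{\alpha/2^{t+1}}$ and $m=\lfloor y\rfloor$. Since $2^{t+1}\le\alpha/2$, we have $\log y\ge2$; since $m\ge y/2$, we have
\[
\frac\alpha{2^{t+1}}=\log y\ \ge\ \log m\ \ge\ \log y-1\ \ge\ \tfrac12\log y=\frac\alpha{2^{t+2}} .
\]
For $f=G_{t,m}$, \eqref{eq:Gsizes} gives $\log\operatorname{cnf}(f)\le2^t\le\beta$ and $\log\operatorname{dnf}(f)\le2\cdot2^t+\frac\alpha2\le\alpha$, and Lemma~\ref{lem:G} gives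
\[
\log L(f)\ge\frac{4^t}{20}\cdot\frac\alpha{2^{t+2}}=\frac{2^t\alpha}{80}>\frac{\alpha\beta}{640}.
\]
In particular $L(f)>1$, so $f$ is not constant.

\emph{Case $1\le\beta<4$.} Let $f=\mathrm{OR}_m$ with $m=\lfloor2^\alpha\rfloor\ge2$. By Example~\ref{ex:small}, $\operatorname{dnf}(f)=m\le2^\alpha$, $\operatorname{cnf}(f)=1\le2^\beta$, and $L(f)=m+1>2^\alpha\ge2^{\alpha\beta/4}\ge2^{\alpha\beta/640}$.

The last assertion holds because negation exchanges $\operatorname{dnf}$ and $\operatorname{cnf}$, and $L(\neg f)=L(f)$ by flipping the labels of the leaves.
\end{proof}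

\begin{thebibliography}{1}
\bibitem{bfc}
\emph{Boolean function complexity},
\texttt{https://nitinsau.github.io/teaching/BFC19-mpii/lecture7.pdf}.
\end{thebibliography}
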